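\title{Integrable harmonic functions on manifolds with one end}

\begin{abstract}
It has been conjectured that on a complete Riemannian manifold with only one end every integrable harmonic function is constant. We show that this is false. For every $n\ge 3$ we write down a complete metric of finite volume on $\mathbb R^n$ for which a coordinate function is harmonic and integrable. In dimension two the answer depends on the topology. An integrable harmonic function on a complete surface is constant as soon as it has a single-valued harmonic conjugate outside a compact set, so the conjecture holds for surfaces of finite topological type; it fails on the orientable one-ended surface of infinite genus.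
\end{abstract}

\section{Introduction}

\subsection{The question}

All manifolds in this paper are smooth, connected and without boundary. Let $M$ be a complete non-compact Riemannian manifold, with Riemannian measure $\nu$ and Laplace--Beltrami operator $\Delta$. A function $u$ on $M$ is \emph{harmonic} if $\Delta u=0$. For $1\le p\le\infty$, the manifold $M$ has the \emph{$L^p$-Liouville property} if every harmonic function $u$ with $\int_M|u|^p\,d\nu<\infty$ (respectively, with $u$ bounded when $p=\infty$) is constant. The manifold $M$ has \emph{only one end} if for every compact set $K\subset M$ exactly one connected component of $M\setminus K$ is not relatively compact. This last property depends on the topology of $M$ alone.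

The background, as recorded with the problem in \cite{UL1}, is as follows. For $1<p<\infty$, a theorem of Yau gives the $L^p$-Liouville property for every complete non-compact manifold. The $L^1$-Liouville property, by contrast, depends on the geometry: several sufficient conditions and several counterexamples are known, and every Cartan--Hadamard manifold has the property. A published example (Example~1 in Section~3 of reference [16] of \cite{UL1}) was presented as a manifold with only one end without the $L^1$-Liouville property, but its proof is not correct, because no Green's function $G(0,x)$ on a compact surface has the properties that the proof requires. Thus no counterexample with only one end was known, and \cite{UL1} poses the following.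

\medskip
\noindent\textbf{Conjecture.} \emph{If a complete non-compact Riemannian manifold has only one end, then every integrable harmonic function on it is constant.}

\subsection{A cylinder with two ends}

One example shows why the exponent $p=1$ is special and why the number of ends should matter. Every construction below is a modification of it.

\begin{example}\label{ex:cyl}
Let $\ell$ be a smooth, positive, even function on $\mathbb R$, and give the cylinder $\mathbb R_s\times(\mathbb R/2\pi\mathbb Z)_\theta$ the metric $(ds^2+d\theta^2)/\ell(s)^2$. In dimension two harmonicity does not change under a conformal change of metric, so $u=s$ is harmonic, and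
\[
\int|u|^p\,d\nu=4\pi\int_0^\infty\frac{s^p\,ds}{\ell(s)^2}.
\]
The metric is complete exactly when $\int_0^\infty ds/\ell=\infty$: if the integral is finite, the line $\theta=0$ has finite length, and if it is infinite, Lemma~\ref{lem:complete} below applies to $f=|\int_0^sd\sigma/\ell(\sigma)|$. The two requirements compete, since by the Cauchy--Schwarz inequality
\[
\int_1^\infty\frac{ds}{\ell}\le\Big(\int_1^\infty\frac{s^p\,ds}{\ell^2}\Big)^{1/2}\Big(\int_1^\infty\frac{ds}{s^p}\Big)^{1/2}.
\]
For $p>1$ the last factor is finite, so $u\in L^p$ forces the cylinder to be incomplete, in accordance with Yau's theorem. For $p=1$ the last factor diverges logarithmically, and this leaves just enough room for a function $\ell$ of order $s\log s$.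
\end{example}

From now on we fix
\[
\ell(s)=\sqrt{2+s^2}\,\log(2+s^2),\qquad L(t)=\int_0^t\frac{ds}{\ell(s)} .
\]
The function $\ell$ is smooth, positive and even, and $L$ is odd and increasing.

\begin{lemma}\label{lem:ell}
We have
\[
\int_0^\infty\frac{ds}{\ell(s)}=\infty,\qquad\int_0^\infty\frac{s\,ds}{\ell(s)^2}=\frac1{2\log2},\qquad\int_0^\infty\frac{ds}{\ell(s)^2}<\infty .
\]
In particular $|L(t)|\to\infty$ as $|t|\to\infty$.
\end{lemma}

\begin{proof}
For $s\ge2$ we have $2+s^2\le2s^2$ and $2+s^2\le s^3$, so $\ell(s)\le3\sqrt2\,s\log s$, and $\int_2^\infty ds/(s\log s)=\infty$. The second integrand is the derivative of $-1/(2\log(2+s^2))$. The third is at most $(2+s^2)^{-1}(\log2)^{-2}$.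
\end{proof}

With this $\ell$ the cylinder is complete, has finite area, and carries the non-constant integrable harmonic function $s$. It has two ends, and the function uses both. The \emph{flux} of $u$ through a hypersurface with unit normal $\mathbf n$ is the integral of $\partial_{\mathbf n}u$ over it. On the cylinder the flux of $s$ through each circle $\{s=c\}$ is $\int\ell\cdot d\theta/\ell=2\pi$: it comes in through one end and leaves through the other. By the divergence theorem the flux of a harmonic function through the boundary of a compact domain is zero, so on a manifold with one end there is no net flux at infinity. For instance, for a smooth metric $dr^2+f(r)^2g_{S^{n-1}}$ on $\mathbb R^n$, the flux of a radial function $u(r)$ through the sphere of radius $r$ is a positive multiple of $u'(r)$, so every radial harmonic function is constant. Cartan--Hadamard manifolds of dimension $n\ge2$ are diffeomorphic to $\mathbb R^n$ and have one end. All this suggests that the conjecture is true.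

\subsection{Results}

The divergence theorem only constrains hypersurfaces that bound compact domains, and the two ends of the cylinder can be joined into one without destroying the harmonic function. In dimension at least three no topology is needed for this.

\begin{theorem}\label{thm:rn}
For every $n\ge3$ there is a smooth complete Riemannian metric $g$ of finite volume on $\mathbb R^n=\mathbb R_s\times\mathbb R^{n-1}_y$ such that $u(s,y)=s$ is harmonic and
\[
\int|u|\,d\nu=\frac{(\pi/2)^{(n-1)/2}}{\log2}<\infty .
\]
Since $\mathbb R^n$ $(n\ge2)$ has only one end, the conjecture is false.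
\end{theorem}

On surfaces the flux heuristic can be made into a theorem. Here $B(o,R)$ is the open geodesic ball about a fixed point $o$.

\begin{theorem}\label{thm:conj}
Let $M$ be a complete non-compact Riemannian surface and let $u$ be harmonic on $M$. Suppose that for some compact set $K$ the function $u$ has a single-valued harmonic conjugate on $M\setminus K$, that is, a smooth function $v$ with
\[
\Delta v=0,\qquad|\nabla v|=|\nabla u|,\qquad\langle\nabla u,\nabla v\rangle=0 .
\]
If $u\in L^1$, or more generally if $\int^\infty R\,dR/m(R)=\infty$ with $m(R)=\int_{B(o,R)}|u|\,d\nu$, then $u$ is constant.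
\end{theorem}

\begin{theorem}\label{thm:surf}
There is a complete orientable Riemannian surface of finite area with only one end that carries a non-constant integrable harmonic function.
\end{theorem}

\begin{corollary}\label{cor:top}
\begin{enumerate}
\item[(1)] Let $M$ be a complete surface diffeomorphic to a closed surface (orientable or not) minus $k\ge1$ points. Then the space of integrable harmonic functions modulo constants has dimension at most $k-1$. This bound is sharp for the sphere minus $k$ points. In particular, for $k=1$ the $L^1$-Liouville property holds: the conjecture is true for surfaces of finite topological type.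
\item[(2)] Some complete metric on $\mathbb R^n$, $n\ge2$, fails the $L^1$-Liouville property if and only if $n\ge3$.
\item[(3)] Let $S$ be a non-compact orientable surface with one end. Every complete metric on $S$ has the $L^1$-Liouville property if and only if $S$ has finite genus.
\end{enumerate}
\end{corollary}

Theorem~\ref{thm:rn} is proved in Section~\ref{sec:rn} and Theorem~\ref{thm:conj} in Section~\ref{sec:conj}. Parts (1) and (2) of the corollary follow in Section~\ref{sec:flux}; Theorem~\ref{thm:surf} and part (3) are proved in Section~\ref{sec:genus}.

\section{Standard facts and two criteria}\label{sec:facts}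

We use the following textbook facts.
\begin{enumerate}
\item[(F1)] In local coordinates, $d\nu=\sqrt{\det g}\,dx$ and $\Delta f=(\det g)^{-1/2}\,\partial_i\big(\sqrt{\det g}\,g^{ij}\partial_jf\big)$.
\item[(F2)] A Riemannian surface has local coordinates $z=x+iy$ in which $g=\rho^2|dz|^2$. In them $d\nu=\rho^2\,dx\,dy$, $\Delta=\rho^{-2}(\partial_x^2+\partial_y^2)$, and $|\nabla f|$ is $\rho^{-1}$ times the Euclidean norm of the gradient. Hence harmonic functions depend only on the conformal class of $g$ and are real-analytic in these coordinates. On a connected surface, the zero set of a harmonic function $u\not\equiv0$ therefore has measure zero.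
\item[(F3)] A locally Lipschitz function $f$ is differentiable almost everywhere, the product rule holds almost everywhere, and $\nabla f=0$ almost everywhere on each level set of $f$. If $|\nabla f|\le1$ almost everywhere, then $f$ is $1$-Lipschitz for the Riemannian distance; applied to the multiples of $f$, this shows that $f$ is constant if $\nabla f=0$ almost everywhere.
\item[(F4)] If $X$ is a locally Lipschitz vector field on an open set $U$ and $\varphi$ is Lipschitz with compact support in $U$, then $\int\langle X,\nabla\varphi\rangle\,d\nu=-\int\varphi\operatorname{div}X\,d\nu$, where $\operatorname{div}X$ is the pointwise divergence, defined almost everywhere.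
\item[(F5)] (Hopf--Rinow.) $M$ is complete if and only if its bounded sets are relatively compact.
\end{enumerate}

\begin{lemma}\label{lem:complete}
Let $f\colon M\to[0,\infty)$ be locally Lipschitz, with $|\nabla f|\le1$ almost everywhere and with compact sublevel sets $\{f\le c\}$. Then $M$ is complete.
\end{lemma}

\begin{proof}
By (F3), $B(o,D)\subset\{f\le f(o)+D\}$, which is compact. Apply (F5).
\end{proof}

\begin{lemma}\label{lem:end}
Let $M$ be non-compact. Suppose that every compact set $K$ lies in a relatively compact open set $\Omega$ with $M\setminus\Omega$ connected. Then $M$ has only one end.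
\end{lemma}

\begin{proof}
The closed set $M\setminus\Omega$ is not compact, since otherwise $M=\overline\Omega\cup(M\setminus\Omega)$ would be. Being connected, it lies in one component of $M\setminus K$, which is therefore not relatively compact. All other components lie in $\Omega$.
\end{proof}

Taking for $\Omega$ open Euclidean balls, we see that $\mathbb R^n$ has only one end for $n\ge2$.

\section{A metric on $\mathbb R^n$ with a harmonic integrable coordinate}\label{sec:rn}

\subsection{The ansatz, and the case $n=3$}

The cylinder has two ends because its slices $\{s=c\}$ are compact and separate it. We replace the circle by $\mathbb R^{n-1}$ and look for a metric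
\[
g=\alpha^2ds^2+h ,
\]
where $\alpha(s,y)>0$ and $h$ is a metric on the slices $\mathbb R^{n-1}_y$ that depends on $s$. The matrix of $g$ is block diagonal, so $g^{ss}=\alpha^{-2}$, $g^{sy_i}=0$ and $\sqrt{\det g}=\alpha\sqrt{\det h}$. By (F1),
\begin{equation}\label{eq:laps}
\Delta s=\frac1{\alpha\sqrt{\det h}}\,\partial_s\Big(\frac{\sqrt{\det h}}{\alpha}\Big).
\end{equation}
Thus $s$ is harmonic if $\sqrt{\det h}=\alpha$, and then $d\nu=\alpha^2\,ds\,dy$. To make $s$ integrable we let $\alpha$ decay in $y$:
\[
\alpha(s,y)=\frac{e^{-|y|^2}}{\ell(s)} .
\]
As long as $y$ stays bounded, $\alpha$ is comparable to $1/\ell(s)$, and a curve along which $|s|\to\infty$ has infinite length, as on the cylinder. The difficulty is completeness in the directions of $y$: the slices have the tiny volume density $\alpha$, and yet $|y|=\infty$ must be infinitely far away.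

For $n=2$ the condition $\sqrt{\det h}=\alpha$ determines $h=\alpha^2dy^2$, and the line $s=0$ has finite length; Example~\ref{ex:plane} shows that no other choice of $\alpha$ helps. For $n=3$ the slice is a plane and can be long in one direction and thin in the other. In polar coordinates $(r,\phi)$ on the slice take
\[
g=\alpha^2ds^2+dr^2+\alpha^2r^2d\phi^2 .
\]
The slice has area element $\alpha\,r\,dr\,d\phi=\alpha\,dy$, as required, and every curve is at least as long as the total variation of $r$ along it. The formula is singular on the axis $r=0$, where the radial and angular scales $1$ and $\alpha$ do not match. We keep it for $r\ge2$ and pass to the slice metric $\alpha|dy|^2$, which has the same area element, for $r\le1$.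

\subsection{Proof of Theorem~\ref{thm:rn}}

Let $r=|y|$ and let $\kappa\colon[0,\infty)\to[0,1]$ be smooth with $\kappa=0$ on $[0,1]$ and $\kappa=1$ on $[2,\infty)$. Put
\[
P=\alpha^{(1-\kappa(r))/(n-1)},\qquad q=(\alpha/P)^{1/(n-2)},\qquad h=P^2dr^2+q^2\big(|dy|^2-dr^2\big),
\]
and $g=\alpha^2ds^2+h$. Here $P$ is the radial scale and $q$ is the scale in the $n-2$ directions tangent to the spheres $\{r=c\}$; these directions absorb whatever density is left over, and this is where $n\ge3$ is used.

\emph{Smoothness.} For $r\le1$ we have $P=\alpha^{1/(n-1)}$ and $q=(\alpha^{(n-2)/(n-1)})^{1/(n-2)}=P$, so $h=\alpha^{2/(n-1)}|dy|^2$ is smooth and positive definite. For $r>0$ the functions $P,q$ and the form $dr$ are smooth. The form $|dy|^2-dr^2$ annihilates $\partial_r$ and is the Euclidean metric on vectors tangent to the sphere. So if $e_1,\dots,e_{n-2}$ is a Euclidean orthonormal basis of the tangent space of the sphere, then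
\begin{equation}\label{eq:frame}
\alpha^{-1}\partial_s,\quad P^{-1}\partial_r,\quad q^{-1}e_1,\ \dots,\ q^{-1}e_{n-2}
\end{equation}
is a $g$-orthonormal basis. Hence $g$ is a smooth metric on $\mathbb R^n$.

\emph{Harmonicity.} By \eqref{eq:frame}, the matrix of $h$ in the coordinates $y$ has the eigenvalue $P^2$ once and $q^2$ with multiplicity $n-2$. Thus $\sqrt{\det h}=Pq^{n-2}=\alpha$, and \eqref{eq:laps} gives $\Delta s=0$.

\emph{Integrability.} Since $d\nu=\alpha^2\,ds\,dy$, Lemma~\ref{lem:ell} and the Gaussian integral $\int_{\mathbb R}e^{-2x^2}dx=\sqrt{\pi/2}$ give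
\[
\int|s|\,d\nu=\int_{\mathbb R}\frac{|s|\,ds}{\ell(s)^2}\int_{\mathbb R^{n-1}}e^{-2|y|^2}dy=\frac1{\log2}\Big(\frac\pi2\Big)^{(n-1)/2},
\]
and the volume $\int_{\mathbb R}\ell^{-2}ds\cdot(\pi/2)^{(n-1)/2}$ is finite.

\emph{Completeness.} We first bound $r$ on a geodesic ball, and then $s$. The function $f=\max(r,2)$ is locally Lipschitz. Its gradient vanishes for $r<2$, and for $r>2$ it has norm $1/P=1$ by \eqref{eq:frame}. By (F3), $f$ is $1$-Lipschitz. Let $\gamma$ be a piecewise smooth curve of length at most $D$ starting at the origin, where $f=2$. Along $\gamma$ we have $r\le R:=2+D$, hence $1/\ell(s)\le e^{R^2}\alpha$. If $s_1$ is the value of $s$ at the endpoint, then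
\[
|L(s_1)|\le\int_\gamma\frac{|ds|}{\ell(s)}\le e^{R^2}\int_\gamma\alpha\,|ds|\le e^{R^2}D .
\]
So $B(0,D)\subset\{r\le R,\ |L(s)|\le e^{R^2}D\}$, and this set is compact by Lemma~\ref{lem:ell}. By (F5), $g$ is complete. \qed

\section{Surfaces: functions with a harmonic conjugate}\label{sec:conj}

\subsection{The model case}

The simplest instance of Theorem~\ref{thm:conj} is the ansatz of Section~\ref{sec:rn} with $n=2$, where $u=s$ has the conjugate $v=y$.

\begin{example}\label{ex:plane}
Let $g=\alpha^2(ds^2+dy^2)$ be a smooth metric on $\mathbb R^2$ with $\int|s|\,\alpha^2\,ds\,dy<\infty$. Then $g$ is not complete. Indeed, write $s=\varrho\cos\phi$, $y=\varrho\sin\phi$. On the sector $|\phi|\le\pi/3$ we have $s\ge\varrho/2$, so $\iint\varrho^2\alpha^2\,d\varrho\,d\phi<\infty$ there, and $\int_1^\infty\varrho^2\alpha^2d\varrho<\infty$ for some $\phi$. The ray in this direction leaves every compact set and has length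
\[
\int_1^\infty\alpha\,d\varrho\le\Big(\int_1^\infty\varrho^2\alpha^2d\varrho\Big)^{1/2}\Big(\int_1^\infty\frac{d\varrho}{\varrho^2}\Big)^{1/2}<\infty .
\]
\end{example}

On the cylinder the same estimate produced the divergent factor $\int ds/s$. In the plane the weight is $\varrho^2\,d\varrho$, the radial volume element of $\mathbb R^3$. This is no accident: if $|s|$ is the distance to an axis in $\mathbb R^3$ and $y$ is the height along it, then the Euclidean volume element is $|s|\,ds\,dy$ times the angle element, and on functions of $(s,y)$ the Laplacian of $\mathbb R^3$ is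
\[
\partial_s^2+\frac1s\,\partial_s+\partial_y^2=\frac1{|s|}\operatorname{div}\big(|s|\nabla\,\cdot\,\big).
\]

In general the map $(u,v)$ need not be injective and is defined only outside $K$, so there are no rays to follow. We replace the rays by a test function. On $\mathbb R^3$ the function $(1+|x|^2)^{-1/2}$ is positive, superharmonic and tends to zero at infinity. Composed with $(u,v)$, it becomes a supersolution $h$ of the weighted operator $\operatorname{div}(|u|\nabla\,\cdot\,)$ on $M\setminus K$, and $h$ is small exactly where $u^2+v^2$ is large. On the other hand, the growth condition on $m(R)$ says that the measure $|u|\,d\nu$ grows slowly enough to admit cutoff functions of arbitrarily small weighted energy. Such cutoffs give a minimum principle on the non-compact set $M\setminus K$, which bounds $h$ from below and hence $u$ from both sides.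

\subsection{Proof of Theorem~\ref{thm:conj}}

Suppose that $u$ is not constant. By (F2) the set $\{u=0\}$ has measure zero, so $m(R)>0$ for all $R>0$; by completeness and (F5), $m(R)<\infty$. If $u\in L^1$, then $m$ is bounded and $\int^\infty R\,dR/m(R)=\infty$, so it suffices to treat the general condition. All integrals are taken with respect to $\nu$.

\begin{lemma}[Cutoffs]\label{lem:cut}
For every integer $a\ge1$ there is a compactly supported Lipschitz function $\chi_a\colon M\to[0,1]$ with $\chi_a=1$ on $B(o,2^a)$ and $\int|u|\,|\nabla\chi_a|^2\le1/a$.
\end{lemma}

\begin{proof}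
Put $m_j=m(2^{j+1})$. As $m$ is non-decreasing,
\[
\int_{2^{j+1}}^{2^{j+2}}\frac{R\,dR}{m(R)}\le\frac{4^{j+2}-4^{j+1}}{2m_j}=\frac{6\cdot4^j}{m_j},
\]
so $\sum_j4^j/m_j=\infty$. Choose $b>a$ with $S:=\sum_{j=a}^{b-1}4^j/m_j\ge a$.

Let $r=d(o,\cdot)$, which is $1$-Lipschitz. We take for $\chi_a$ a continuous function of $r$ that equals $1$ for $r\le2^a$, is linear with slope $-\beta_j\le0$ on $[2^j,2^{j+1}]$ for $a\le j<b$, and is constant for $r\ge2^b$. It vanishes for $r\ge2^b$ if $\sum2^j\beta_j=1$. We have $|\nabla\chi_a|\le\beta_j$ almost everywhere on $\{2^j<r<2^{j+1}\}\subset B(o,2^{j+1})$, and $\nabla\chi_a=0$ almost everywhere on the remaining set by (F3), so $\int|u||\nabla\chi_a|^2\le\sum\beta_j^2m_j$. By the Cauchy--Schwarz inequality, $1=(\sum2^j\beta_j)^2\le S\sum\beta_j^2m_j$, and the best choice is the one that gives equality, $\beta_j=2^j/(Sm_j)$. For it,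
\[
\sum_{j=a}^{b-1}2^j\beta_j=1,\qquad\sum_{j=a}^{b-1}\beta_j^2m_j=\frac1{S^2}\sum_{j=a}^{b-1}\frac{4^j}{m_j}=\frac1S\le\frac1a .
\]
The support lies in $\{r\le2^b\}$, which is compact by completeness.
\end{proof}

\begin{lemma}[A weighted supersolution]\label{lem:super}
On $U=M\setminus K$ let $h=(1+u^2+v^2)^{-1/2}$. Then $\int|u|\langle\nabla h,\nabla\varphi\rangle\ge0$ for every Lipschitz function $\varphi\ge0$ with compact support in $U$.
\end{lemma}

\begin{proof}
Write $h=\eta(u,v)$ with $\eta(u,v)=(1+u^2+v^2)^{-1/2}$, so that
\[
\eta_u=-u\eta^3,\qquad\eta_{uu}=-\eta^3+3u^2\eta^5,\qquad\eta_{vv}=-\eta^3+3v^2\eta^5 .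
\]
By the chain rule, $\nabla h=\eta_u\nabla u+\eta_v\nabla v$ and
\[
\Delta h=\eta_u\Delta u+\eta_v\Delta v+\eta_{uu}|\nabla u|^2+2\eta_{uv}\langle\nabla u,\nabla v\rangle+\eta_{vv}|\nabla v|^2=(\eta_{uu}+\eta_{vv})|\nabla u|^2 ,
\]
where all three properties of $v$ were used. Where $u\ne0$ we have $\nabla|u|=(|u|/u)\nabla u$, so $\langle\nabla|u|,\nabla h\rangle=(|u|/u)\,\eta_u|\nabla u|^2$ and
\begin{align*}
\operatorname{div}(|u|\nabla h)&=|u||\nabla u|^2\Big(\eta_{uu}+\eta_{vv}+\frac{\eta_u}u\Big)\\
&=|u||\nabla u|^2\big(-3\eta^3+3(u^2+v^2)\eta^5\big)=-3\eta^5|u||\nabla u|^2\le0 .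
\end{align*}
This holds almost everywhere on $U$. The field $|u|\nabla h$ is locally Lipschitz, as the product of a locally Lipschitz function and a smooth field, so (F4) gives the claim.
\end{proof}

\emph{The function $u$ is bounded.} Choose a non-empty compact set $K_1$ with $K\subset\operatorname{int}K_1$. Its boundary is a compact subset of $U$, and it is not empty because $M$ is connected and non-compact. Let $h_0=\min_{\partial K_1}h\in(0,1]$. We measure how far $h$ falls below $h_0$ by
\[
\psi=(h_0-h)_+\ \text{ on }M\setminus K_1,\qquad\psi=0\ \text{ on }K_1 .
\]
Then $0\le\psi\le1$ and $\operatorname{supp}\psi\subset M\setminus\operatorname{int}K_1\subset U$. The function $\psi$ is locally Lipschitz. This needs proof only near a point of $\partial K_1$; let $C$ be a Lipschitz constant of $(h_0-h)_+$ there. For nearby points $x\notin K_1$ and $x'\in K_1$, the shortest geodesic from $x$ to $x'$ meets $\partial K_1$ in a point $x''$, where $(h_0-h)_+=0$, so $|\psi(x)-\psi(x')|\le C\,d(x,x'')\le C\,d(x,x')$.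

Let $\chi=\chi_a$ and apply Lemma~\ref{lem:super} to $\varphi=\chi^2\psi$. On the open set $\{\psi>0\}$ we have $\nabla h=-\nabla\psi$ and $\nabla\varphi=\chi^2\nabla\psi+2\chi\psi\nabla\chi$ almost everywhere. On $\{\psi=0\}$ both $\nabla\psi$ and $\nabla\varphi$ vanish almost everywhere by (F3). Therefore
\[
\int|u|\chi^2|\nabla\psi|^2\le2\int|u|\chi\psi|\nabla\psi||\nabla\chi|\le2\Big(\int|u|\chi^2|\nabla\psi|^2\Big)^{1/2}\Big(\int|u||\nabla\chi|^2\Big)^{1/2},
\]
where $\psi\le1$ was used. The left side is finite, so $\int_{B(o,2^a)}|u||\nabla\psi|^2\le4/a$. Letting $a\to\infty$ and using that $u\ne0$ almost everywhere, we get $\nabla\psi=0$ almost everywhere. By (F3) $\psi$ is constant, and it vanishes on $K_1\ne\emptyset$. Thus $h\ge h_0$, that is $u^2+v^2\le h_0^{-2}-1$, on $M\setminus K_1$. On the compact set $K_1$ the function $u$ is bounded as well.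

\emph{The function $u$ is constant.} Once $u$ is bounded, the weight $|u|$ controls the weight $u^2$ that appears in the usual energy estimate. By (F4) with $X=\nabla u$ and $\varphi=\chi^2u$,
\[
\int\chi^2|\nabla u|^2=-2\int\chi u\langle\nabla u,\nabla\chi\rangle\le2\Big(\int\chi^2|\nabla u|^2\Big)^{1/2}\Big(\int u^2|\nabla\chi|^2\Big)^{1/2},
\]
hence
\[
\int_{B(o,2^a)}|\nabla u|^2\le4\int u^2|\nabla\chi_a|^2\le4\sup|u|\int|u||\nabla\chi_a|^2\le\frac{4\sup|u|}a .
\]
Letting $a\to\infty$ gives $\nabla u=0$, a contradiction. \qed

\begin{remark}
Completeness and the growth condition enter only through $m(R)<\infty$ and Lemma~\ref{lem:cut}, the conjugate only through Lemma~\ref{lem:super}; orientability is not used. None of the three hypotheses can be dropped. On the Euclidean unit disc, which is incomplete, $u=x$ is integrable with conjugate $y$. On the Euclidean plane the same $u$ has $m(R)=\frac43R^3$. On the cylinder of Example~\ref{ex:cyl}, $u=s$ is integrable and its conjugate $\theta$ is not single-valued.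
\end{remark}

\section{Fluxes and surfaces of finite type}\label{sec:flux}

On an oriented surface, with positively oriented coordinates as in (F2), the form $*du=-u_y\,dx+u_x\,dy$ does not depend on the coordinates. It is $du$ rotated by a right angle, and $d{*du}=(u_{xx}+u_{yy})\,dx\wedge dy$, so it is closed when $u$ is harmonic. Its integral over a simple closed curve is the flux of $u$ through the curve, up to a sign fixed by the orientations. If $*du=dv$, then $v_x=-u_y$ and $v_y=u_x$, so $v$ is a harmonic conjugate in the sense of Theorem~\ref{thm:conj}. On a surface of finite type there are only finitely many periods of $*du$ near infinity, one for each end.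

\begin{proof}[Proof of Corollary~\ref{cor:top}\,(1): the bound]
Let $M=\Sigma\setminus\{x_1,\dots,x_k\}$ with $\Sigma$ closed. Removing disjoint open coordinate discs about the $x_i$ from $\Sigma$ leaves a compact set $K\subset M$ whose complement is a disjoint union of annuli $U_1,\dots,U_k\cong S^1\times(0,\infty)$. Let $c_i\subset U_i$ be the circle $S^1\times\{1\}$, with unit normal $\mathbf n$ pointing toward $x_i$, and let $\Phi_i(u)=\int_{c_i}\partial_{\mathbf n}u$. The circles $c_i$ together bound a compact subsurface of $M$. The divergence theorem, which requires no orientation, gives $\sum_i\Phi_i(u)=0$ for harmonic $u$.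

Let $H$ be the space of integrable harmonic functions. Then $\Phi=(\Phi_1,\dots,\Phi_k)$ is a linear map from $H$ to the hyperplane $\{\sum\xi_i=0\}\subset\mathbb R^k$, of dimension $k-1$. Let $u\in H$ with $\Phi(u)=0$. Orient each annulus. The closed form $*du$ has integral zero over $c_i$, which generates the fundamental group of $U_i$, so it is exact on $U_i$. Thus $u$ has a single-valued conjugate on $M\setminus K$, and $u$ is constant by Theorem~\ref{thm:conj}. Conversely constants have zero flux, so the kernel of $\Phi$ consists of the constants in $H$, and $H$ modulo constants embeds in a space of dimension $k-1$.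
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:top}\,(1): sharpness]
We give each puncture of the sphere the geometry of a half of the cylinder. Let $p_1,\dots,p_k\in\mathbb C$ be distinct, $M=\hat{\mathbb C}\setminus\{p_1,\dots,p_k\}$, and let $\varepsilon\in(0,1)$ be so small that the closed discs of radius $2\varepsilon$ about the $p_i$ are disjoint. Let $\lambda_i\colon\mathbb C\to[0,1]$ be smooth, equal to $1$ for $|z-p_i|\le\varepsilon$ and supported in $|z-p_i|<2\varepsilon$. Put $g=\rho^2|dz|^2$ with
\[
\rho^2=\sum_i\frac{\lambda_i}{|z-p_i|^2\,\ell(\log|z-p_i|)^2}+\Big(1-\sum_i\lambda_i\Big)\frac4{(1+|z|^2)^2}.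
\]
Near $\infty$ this is the round metric, so $g$ is smooth on $M$. On $E_i=\{0<|z-p_i|\le\varepsilon\}$ write $z-p_i=e^{-t+i\phi}$; then $g=(dt^2+d\phi^2)/\ell(t)^2$ with $t\ge t_0:=\log(1/\varepsilon)$. The function equal to $L(t)-L(t_0)$ on each $E_i$ and to $0$ elsewhere satisfies the hypotheses of Lemma~\ref{lem:complete}, so $g$ is complete.

For real $c_i$ with $\sum c_i=0$ let $u=\sum c_i\log|z-p_i|$. It is harmonic on $\mathbb C\setminus\{p_1,\dots,p_k\}$, and also at $\infty$, because $u=\sum c_i\log|1-p_iw|$ in the coordinate $w=1/z$. On $E_i$ we have $|u|\le C(1+t)$, so $\int_{E_i}|u|\,d\nu\le2\pi C\int_{t_0}^\infty(1+t)\,dt/\ell(t)^2<\infty$ by Lemma~\ref{lem:ell}, and the rest of $M$ is relatively compact. If $u$ is constant, it is bounded near each $p_i$, which forces $c_i=0$. So these functions form a space of dimension $k-1$ modulo constants.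
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:top}\,(2)]
For $n\ge3$ use Theorem~\ref{thm:rn}. The plane is the sphere minus one point, so for $n=2$ part (1) with $k=1$ applies to every complete metric.
\end{proof}

\section{A one-ended surface of infinite genus}\label{sec:genus}

\subsection{The plan}

By Corollary~\ref{cor:top}\,(1), a counterexample in dimension two needs infinite topology. Write $z=e^{t+i\phi}$, so $t=\log|z|$. The cylinder of Example~\ref{ex:cyl} consists of two copies of the exterior $\{|z|\ge1\}$ glued along the unit circle, and $s$ equals $t$ on one copy and $-t$ on the other. To join the two ends, we cut out discs $D_1,D_2,\dots$ that tend to infinity and glue the copies along the new circles as well (Figure~\ref{fig:double}). An odd function on the glued surface must vanish on all gluing circles, so $t$ has to be replaced by a harmonic function $u$ with $0\le u\le t$ and $u=0$ on every $\partial D_k$. The upper bound keeps $u$ integrable. The danger is that so many boundary conditions force $u\equiv0$; we avoid it by making the radii so small that the holes change $t$ by at most $\frac12$ away from them.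

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\draw (0,2)--(9,2); \draw (0,-2)--(9,-2);
\draw (0,2) arc (90:270:2); \draw (0,1) arc (90:270:1);
\foreach \a/\b in {0/1.8,2.2/4.35,4.65/6.9,7.1/9}
  {\draw (\a,1)--(\b,1); \draw (\a,-1)--(\b,-1);}
\foreach \x/\w/\k in {2/0.2/1,4.5/0.15/2,7/0.1/3}
  {\draw (\x-\w,1)--(\x-\w,-1); \draw (\x+\w,1)--(\x+\w,-1);
   \draw[thick] (\x,0) ellipse ({\w} and 0.07);
   \node[right] at (\x+\w,0) {$\partial D_{\k}$};}
\draw[thick] (-1.5,0) ellipse (0.5 and 0.12);
\node[left] at (-2,0) {$|z|=1$};
\node at (3.2,1.5) {$N^+$: \ $\tilde u=u$};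
\node at (3.2,-1.5) {$N^-$: \ $\tilde u=-u$};
\draw[->] (7.6,1.5)--(8.8,1.5) node[right] {$t\to\infty$};
\draw[->] (7.6,-1.5)--(8.8,-1.5) node[right] {$t\to\infty$};
\end{tikzpicture}
\caption{The surface $M$ (schematic): two copies $N^\pm$ of the exterior of the unit disc with small discs $D_k$ removed, glued along the unit circle and along the circles $\partial D_k$. Without the necks $\partial D_k$ it is a cylinder with two ends; the infinitely many necks join these into one end. The harmonic function $\tilde u$ vanishes on all gluing circles.}
\label{fig:double}
\end{figure}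

\subsection{The domain and the function $u$}

For $k\ge1$ let
\[
p_k=e^k,\qquad r_k=\exp\big(-10\cdot2^kk(k+1)\big),\qquad D_k=\{|z-p_k|<r_k\},
\]
and let $N=\{|z|\ge1\}\setminus\bigcup_kD_k$. We have $r_k\le e^{-40}\le\frac18$. Since $e^{k+1/2}-e^k$ and $e^k-e^{k-1/2}$ both exceed $\frac14$, the disc $\{|z-p_k|\le\frac14\}$ lies in the annulus $\{k-\frac12<t<k+\frac12\}$. So these discs are disjoint and do not meet the circles $\{t=j+\frac12\}$; they lie in $\{|z|>2\}$ because $e-\frac14>2$.

For every $R\ge0$ the set $N\cap\{t\ge R\}$ is path-connected. Indeed, $|z-p_k|^2=|z|^2+p_k^2-2p_k|z|\cos\phi$ increases with $|\phi|\in[0,\pi]$, so a point of the set can be moved along its circle $\{|z|=c\}$ to the negative real axis without entering any $D_k$, and the ray $(-\infty,-e^R]$ lies in the set.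

\emph{Barriers.} To measure the influence of the hole $D_k$ we need a positive harmonic function that vanishes on the unit circle, is at least $t$ on $\partial D_k$ and is small away from $p_k$. We use a multiple of
\[
G_k(z)=\log\Big|\frac{1-p_kz}{z-p_k}\Big|,\qquad|z|\ge1 .
\]
It is harmonic in $\{|z|>1\}\setminus\{p_k\}$, since the zero $1/p_k$ of the numerator lies in the unit disc. The identity $|1-p_kz|^2-|z-p_k|^2=(p_k^2-1)(|z|^2-1)$ shows that $G_k=0$ for $|z|=1$ and $G_k>0$ for $|z|>1$. Moreover:
\begin{itemize}
\item If $|z-p_k|\ge\frac14$, then from $\frac{1-p_kz}{z-p_k}=-p_k+\frac{1-p_k^2}{z-p_k}$ we get $\big|\frac{1-p_kz}{z-p_k}\big|\le p_k+4p_k^2\le5p_k^2$, so $G_k\le\log5+2k\le5k$.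
\item On $\partial D_k$ we have $|1-p_kz|\ge p_k(p_k-r_k)-1\ge1$, so $G_k\ge\log(1/r_k)$.
\end{itemize}
Let $\omega_k=(k+1)G_k/\log(1/r_k)\ge0$. The radii were chosen so that
\begin{equation}\label{eq:omega}
\omega_k\ge k+1\ge t\ \text{ on }\partial D_k,\qquad\omega_k\le\frac{5k(k+1)}{10\cdot2^kk(k+1)}=2^{-k-1}\ \text{ where }|z-p_k|\ge\tfrac14 .
\end{equation}

\begin{lemma}\label{lem:u}
There is a continuous function $u\not\equiv0$ on $N$, harmonic in the interior, with $0\le u\le t$ on $N$ and $u=0$ on $\partial N$.
\end{lemma}

\begin{proof}
For $j\ge1$ let $N_j=N\cap\{t\le j+\frac12\}$, a compact domain bounded by the disjoint circles $\{t=0\}$, $\partial D_1,\dots,\partial D_j$ and $\Gamma_j=\{t=j+\frac12\}$. The Dirichlet problem is solvable on such a domain; let $u_j$ be continuous on $N_j$, harmonic inside, equal to $j+\frac12$ on $\Gamma_j$ and to $0$ on the other circles. Each of the following inequalities between harmonic functions holds on $\partial N_j$, hence on $N_j$ by the maximum principle.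
\begin{itemize}
\item $0\le u_j\le t$: on $\Gamma_j$ we have $u_j=t$, and on the other circles $u_j=0\le t$.
\item $u_{j+1}\le u_j$: on $\Gamma_j$ we have $u_{j+1}\le t=u_j$, and on the other circles both vanish.
\item $u_j\ge t-\sum_{k\le j}\omega_k$: the right side is $0$ on the unit circle, is at most $t-\omega_k\le0$ on $\partial D_k$ for $k\le j$ by \eqref{eq:omega}, and is at most $t$ on $\Gamma_j$.
\end{itemize}
A decreasing sequence of non-negative harmonic functions converges to a harmonic function (Harnack's theorem), so $u=\lim u_j$ is harmonic in the interior of $N$, with $0\le u\le t$. Since $0\le u\le u_j$ on $N_j$, it is continuous up to $\partial N$ and vanishes there. The point $z=-e$ has $t=1$ and distance more than $\frac14$ from every $p_k$, so \eqref{eq:omega} gives $u(-e)\ge1-\sum_k2^{-k-1}=\frac12$.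
\end{proof}

\subsection{The double and its metric}

Let $M$ be the union of two copies $N^+,N^-$ of $N$, with corresponding points of $\partial N$ identified. It is connected because $N$ is. Let $\iota_0(z)=1/\bar z$ and $\iota_k(z)=p_k+r_k^2/(\bar z-p_k)$ be the inversions in the unit circle and in $\partial D_k$; each fixes its circle pointwise and exchanges the two sides. As charts on $M$ we take $z$ on the interior of $N^+$, $\bar z$ on the interior of $N^-$, and near each gluing circle the function $\zeta$ equal to $z$ on $N^+$ and to $\iota(z)$ on $N^-$, where $\iota$ is the inversion in that circle. Since $\iota(z)$ is a holomorphic function of $\bar z$, the transition maps are holomorphic. So $M$ is a Riemann surface, in particular smooth and orientable.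

Put the same metric $\rho^2|dz|^2$ on both copies. In the chart $\zeta$ it is $\rho^2|d\zeta|^2$ on one side of the circle and its pullback by $\iota$ on the other. It is therefore smooth across the circle if, near the circle, $\rho^2|dz|^2$ is the restriction of a smooth $\iota$-invariant metric. The metric of the cylinder is $\sigma^2|dz|^2=(dt^2+d\phi^2)/\ell(t)^2$ with
\[
\sigma=\frac1{|z|\,\ell(t)} .
\]
It is invariant under $\iota_0$, which is the map $t\mapsto-t$, because $\ell$ is even. It is not invariant under $\iota_k$, so near $\partial D_k$ we replace it by a multiple of $|dz|^2/|z-p_k|^2$. The latter is invariant under $\iota_k$: in the coordinate $w=\log((z-p_k)/r_k)$ it is $|dw|^2$, and $\iota_k$ is $w\mapsto-\bar w$. The multiple is chosen large enough to keep completeness and small enough to keep the area finite.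

Let $A_k=\{r_k\le|z-p_k|\le2r_k\}\subset\{|z-p_k|\le\frac14\}$ and $\sigma_k=\max_{A_k}\sigma$. On $A_k$ we have $|z|>2$ and $\ell\ge\sqrt2\log2>\frac12$, so $\sigma_k\le1$. Let $\vartheta\colon[1,\infty)\to[0,1]$ be smooth with $\vartheta=1$ on $[1,\frac54]$ and $\vartheta=0$ on $[\frac32,\infty)$. Define $\rho=\sigma$ on $N\setminus\bigcup_kA_k$ and
\[
\rho^2=(1-\vartheta)\sigma^2+\vartheta\,\frac{4\sigma_k^2r_k^2}{|z-p_k|^2}\quad\text{on }A_k,\qquad\vartheta=\vartheta\big(|z-p_k|/r_k\big).
\]
Then $\rho$ is smooth and positive on $N$, and the doubled metric $g$ is a smooth conformal metric on $M$. On $A_k$ the quantity $4\sigma_k^2r_k^2/|z-p_k|^2$ lies between $\sigma_k^2\ge\sigma^2$ and $4\sigma_k^2\le4$. Hence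
\begin{equation}\label{eq:rho}
\rho\ge\sigma\ \text{ on }N,\qquad\rho^2\le4\ \text{ on }A_k .
\end{equation}

\subsection{Proof of Theorem~\ref{thm:surf}}

\emph{Harmonicity.} Let $\tilde u=u$ on $N^+$ and $\tilde u=-u$ on $N^-$, with $u$ from Lemma~\ref{lem:u}. It is harmonic off the gluing circles by (F2). The Schwarz reflection principle states that a function harmonic on one side of a circle, near the circle, and continuous up to it with value $0$ there extends harmonically across it as $-u\circ\iota$. In the chart $\zeta$ this extension is $\tilde u$. So $\tilde u$ is harmonic on $M$; it is not constant, since it vanishes on the gluing circles and $u\not\equiv0$.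

\emph{Integrability and area.} Let $dA$ be Euclidean area, so that $\sigma^2dA=dt\,d\phi/\ell(t)^2$. On $A_k$ we have $t\le k+1$ and $\rho^2\le4$, and $A_k$ has Euclidean area at most $4\pi r_k^2$. By Lemma~\ref{lem:ell},
\begin{align*}
\int_M|\tilde u|\,d\nu&\le2\int_Nt\rho^2dA\le4\pi\int_0^\infty\frac{t\,dt}{\ell(t)^2}+32\pi\sum_k(k+1)r_k^2<\infty,\\
\nu(M)&=2\int_N\rho^2dA\le4\pi\int_0^\infty\frac{dt}{\ell(t)^2}+32\pi\sum_kr_k^2<\infty .
\end{align*}

\emph{Completeness.} Let $T$ be the function on $M$ equal to $t$ on both copies. In a chart $\zeta$ it equals $\log|\zeta|$ on one side of the circle and $\log|\iota(\zeta)|$ on the other, two smooth functions that agree on the circle, so $T$ is locally Lipschitz. The set $\{T\le R\}$ is the union of two copies of the compact set $N\cap\{t\le R\}$. By Lemma~\ref{lem:ell} the function $f=L\circ T\ge0$ has compact sublevel sets. Off the gluing circles, (F2) and \eqref{eq:rho} give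
\[
|\nabla f|=\frac1\rho\cdot\frac1{\ell(t)}\cdot\frac1{|z|}=\frac\sigma\rho\le1 .
\]
Lemma~\ref{lem:complete} shows that $M$ is complete.

\emph{One end.} Let $K\subset M$ be compact and choose $R=j+\frac12$, $j\ge1$ an integer, with $K\subset\Omega=\{T<R\}$. The open set $\Omega$ is relatively compact. Its complement is the union of two copies of the connected set $N\cap\{t\ge R\}$, and these copies share the circle $\partial D_{j+1}$. So $M\setminus\Omega$ is connected, and Lemma~\ref{lem:end} applies. \qed

\begin{remark}
The hypothesis of Theorem~\ref{thm:conj} fails through the necks: $\tilde u$ has non-zero flux through every $\partial D_k$, so $*d\tilde u$ is not exact outside any compact set. Indeed, $\tilde u=0$ on $\partial D_k$ and $\tilde u\ge0$ on $N^+$, so the normal derivative into $N^+$ is non-negative. If the flux were zero, $\nabla\tilde u$ would vanish on the circle; so would the holomorphic function $\tilde u_x-i\tilde u_y$ of $\zeta=x+iy$, and $\tilde u$ would be constant near the circle, hence on $M$ by (F2).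
\end{remark}

\subsection{One-ended orientable surfaces}

The genus of a non-compact orientable surface is the supremum of the genera of its compact subsurfaces. We use the following consequence of the Ker\'ekj\'art\'o--Richards classification of non-compact surfaces \cite{Richards}: an orientable surface with one end and finite genus is homeomorphic to a closed surface minus one point, and any two orientable surfaces with one end and infinite genus are homeomorphic. Homeomorphic smooth surfaces are diffeomorphic, so both statements hold up to diffeomorphism.

\begin{proof}[Proof of Corollary~\ref{cor:top}\,(3)]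
If $S$ has finite genus, part (1) with $k=1$ applies to every complete metric on $S$. Now let $S$ have infinite genus. The surface $M$ of Theorem~\ref{thm:surf} is orientable, has one end and fails the $L^1$-Liouville property, so by the first case its genus is infinite. Hence there is a diffeomorphism $S\to M$, and the pullbacks of the metric and of $\tilde u$ are a complete metric on $S$ and a non-constant integrable harmonic function for it.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Richards}
I.~Richards, \emph{Trans. Amer. Math. Soc.} 106 (1963).

\bibitem{UL1}
\emph{Uniqueness of $L^1$ harmonic functions on rotationally symmetric Riemannian manifolds},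
doi:10.2996/kmj/1396008245,
\texttt{https://projecteuclid.org/\allowbreak journalArticle/\allowbreak Download?\allowbreak urlId=10.2996\%2Fkmj\%2F1396008245}.

\end{thebibliography}
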